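# A holomorphically separable homogeneous manifold without envelope of holomorphy

## 1. The punctured plane as a quotient of $SL_2(\mathbf C)$

Let $N\subset SL_2(\mathbf C)$ be the group of matrices $\begin{pmatrix}1&r\\0&1\end{pmatrix}$. Multiplying $q=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ on the right by such a matrix fixes the first column and replaces $(b,d)$ by $(b+ra,\,d+rc)$. Two matrices in $SL_2(\mathbf C)$ with the same first column differ by a unique element of $N$. So sending $qN$ to the first column of $q$ identifies
$$SL_2(\mathbf C)/N\;\cong\;\mathbf C^2\setminus 0 .$$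

Let us compute with holomorphic functions here by hand. Let $f\in\mathcal O(\mathbf C^2\setminus0)$ and put
$$\tilde f(z_1,z_2)=\frac1{2\pi i}\int_{|\zeta|=1}\frac{f(\zeta,z_2)}{\zeta-z_1}\,d\zeta\qquad(|z_1|<1).$$
The contour avoids the origin for every $z_2$, so $\tilde f$ is holomorphic on $\{|z_1|<1\}$, including the origin. For $z_2\ne0$ Cauchy's formula gives $\tilde f=f$, and by continuity $\tilde f=f$ wherever both are defined. So $f$ extends to $\mathbf C^2$: the restriction $\mathcal O(\mathbf C^2)\to\mathcal O(\mathbf C^2\setminus0)$ is an isomorphism. This is the simplest instance of Hartogs' theorem.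

Can the missing point be found from the algebra $\mathcal O(\mathbf C^2\setminus 0)$ alone? Let $\mathbf C^*$ act by scaling and expand $f(tz)=\sum_m (p_mf)(z)\,t^m$ in a Laurent series in $t$. Since $f$ extends over $0$, no negative powers occur, and $p_0f=f(0)$ is a constant. Thus $p_0:\mathcal O(\mathbf C^2\setminus0)\to\mathbf C$ is an algebra homomorphism. It is not evaluation at a point of $\mathbf C^2\setminus0$, because it kills both $z_1$ and $z_2$; it is the missing point. Let $\mathfrak m=\ker p_0$. If $f(0)=0$, write
$$f=z_1\cdot\frac{f(z_1,z_2)-f(0,z_2)}{z_1}+z_2\cdot\frac{f(0,z_2)}{z_2},$$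
so $\mathfrak m$ is generated by $z_1,z_2$. Elements of $\mathfrak m^2$ vanish to order two at $0$, hence $\dim\mathfrak m/\mathfrak m^2=2$.

Two other subgroups of $SL_2(\mathbf C)$ give different behavior. For the diagonal torus $T$, the map $gT\mapsto g\,\mathrm{diag}(1,-1)\,g^{-1}$ identifies $SL_2(\mathbf C)/T$ with the closed surface $\{M:\operatorname{tr}M=0,\ \det M=-1\}$ in $\mathbf C^3$, because only diagonal matrices commute with $\mathrm{diag}(1,-1)$. This surface is already Stein, and no points are missing. For the group $P$ of upper triangular matrices the quotient is $\mathbf P^1$, which is compact, so all holomorphic functions on it are constant.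

So among these three quotients, those that have enough functions to separate points can be completed to a Stein space without changing the functions. Is this always so?

## 2. Holomorphic separability, envelopes, and the two theorems

Complex spaces are Hausdorff with countable topology. Algebra homomorphisms are unital homomorphisms of $\mathbf C$-algebras.

**Definition.** A *complex homogeneous manifold* is a connected complex manifold $X$ on which a connected complex Lie group $G$ acts transitively by biholomorphisms; thus $X=G/H$ with $H$ a closed complex subgroup. $X$ is *holomorphically separable* if for any two points $x\ne y$ of $X$ there is $f\in\mathcal O(X)$ with $f(x)\ne f(y)$.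

Among the examples above, $\mathbf C^2\setminus0$ and $SL_2(\mathbf C)/T$ are holomorphically separable, and $\mathbf P^1$ is not.

**Definition.** A complex manifold $X$ *has an envelope of holomorphy* if there are a Stein space $\widehat X$ (a reduced complex space) and an open holomorphic embedding $X\hookrightarrow\widehat X$ such that the restriction $\mathcal O(\widehat X)\to\mathcal O(X)$ is an isomorphism of $\mathbf C$-algebras.

For $X=\mathbf C^2\setminus0$ one may take $\widehat X=\mathbf C^2$. A Stein manifold is its own envelope. The question is whether *every* holomorphically separable complex homogeneous manifold has an envelope of holomorphy. It is taken from the paper "Complex Homogeneous Manifolds With Two Ends" (doi:10.1307/mmj/1029002509), which describes it as open as far as its authors know. That paper does not define the envelope; the definition above is the convention adopted here. The answer is no.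

For a subgroup $H\subset G$ of an algebraic group, $\mathbf C[G]^H$ denotes the regular functions on $G$ that are invariant under right translation by $H$.

**Theorem A.** There is a closed algebraic subgroup $U\cong\mathbf C^6$ of $G=SL_2(\mathbf C)^9$ such that $X=G/U$ (of dimension $21$) is holomorphically separable, but $\mathcal O(X)$ is not isomorphic, even as an abstract $\mathbf C$-algebra, to $\mathcal O(S)$ for any reduced Stein space $S$. In particular $X$ has no envelope of holomorphy.

**Theorem B.** Let $G$ be a connected reductive complex Lie group and $X=G/H$ holomorphically separable. Then $H$ is algebraic, $X$ is quasi-affine, and $X$ has an envelope of holomorphy if and only if $\mathbf C[G]^H$ is finitely generated. In that case the envelope is $(\operatorname{Spec}\mathbf C[G]^H)^{an}$, and $X$ has complement of codimension $\ge2$ in it.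

Theorem A is proved in Sections 4–8, independently of Theorem B, which is proved in Sections 9–11.

We recall what is used about Stein spaces. A complex space $S$ is Stein if it is holomorphically separable and holomorphically convex. Cartan's Theorem A says that every stalk of a coherent sheaf on $S$ is generated by global sections. Theorem B says that higher cohomology of coherent sheaves vanishes, so a surjection of coherent sheaves is surjective on global sections. We shall use the following consequences for a reduced Stein space $S$.

1. (C1) If $f_1,\dots,f_n\in\mathcal O(S)$ have no common zero, they generate the unit ideal: $(f_1,\dots,f_n):\mathcal O^n\to\mathcal O$ is a surjection of sheaves.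
2. (C2) Values can be prescribed arbitrarily on a closed discrete subset $D$: apply Theorem B to the ideal sheaf of $D$.
3. (C3) If $T\subset S$ is analytic, $T$ is the common zero set of the functions in $\mathcal O(S)$ vanishing on $T$ (Theorem A), the restriction $\mathcal O(S)\to\mathcal O(T)$ is surjective (Theorem B), and $T$ is again Stein.

For reduced $S$, $\mathcal O(S)$ with uniform convergence on compact sets is a Fréchet space.

## 3. Spectra of invariant rings, and the role of finite generation

The natural first attempt is algebraic. In Section 1 the regular functions already find the envelope. Let $F\in\mathbf C[SL_2]^N$. Over $a\ne0$ we evaluate $F$ at $\begin{pmatrix}a&0\\c&a^{-1}\end{pmatrix}$ and see that $F\in\mathbf C[a^{\pm1},c]$; over $c\neq0$ we evaluate at $\begin{pmatrix}a&-c^{-1}\\c&0\end{pmatrix}$ and see that $F\in\mathbf C[a,c^{\pm1}]$. So $\mathbf C[SL_2]^N=\mathbf C[a,c]$, and its spectrum is $\mathbf C^2$. In general one tries $\operatorname{Spec}$ of the regular functions. A variety is *quasi-affine* if it is isomorphic to an open subset of an affine variety; $\mathbf C^2\setminus0$ is quasi-affine but not affine.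

**Proposition 1.** Let $X$ be a smooth irreducible quasi-affine variety such that $A=\mathbf C[X]$ is finitely generated, and $Y=\operatorname{Spec}A$. Then $X$ is open in $Y$ with complement of codimension $\ge2$, and $Y^{an}$ is an envelope of holomorphy of $X$.

*Proof.* **Step 1: $X\to Y$ is an open immersion.** Let $X$ be open in an affine variety $Z'$, and let $f\in\mathbf C[Z']$ vanish on $Z'\setminus X$. Then $X_f=Z'_f$, and
$$\mathbf C[Z']_f\subset A_f\subset\mathbf C[X_f]=\mathbf C[Z'_f]=\mathbf C[Z']_f$$
(after replacing $Z'$ by the closure of $X$, so that restriction to $X$ is injective). Hence $X_f=\operatorname{Spec}A_f=Y_f$, where $X_f$ is the preimage of $Y_f$ under $X\to Y$. The sets $X_f$ cover $X$. So $X\to Y$ is an isomorphism onto the open set $\bigcup Y_f$.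

**Step 2: the complement has codimension $\ge2$.** Since $X$ is smooth, $A$ is integrally closed, so $Y$ is normal. Suppose a prime divisor $D$ of $Y$ lies in $Y\setminus X$. Take $0\neq f\in A$ vanishing on $D$, with $\operatorname{div}f=kD+\sum k_iD_i$, $k\ge 1$, $D_i\ne D$. Pick $g_i\in A$ vanishing on $D_i$ but not on $D$. The function $f^{-1}\prod g_i^{k_i}$ has order $-k$ along $D$ and nonnegative order along every other prime divisor. By normality it is regular on $Y\setminus D\supset X$, so it lies in $\mathbf C[X]=A$; but it is not in $\mathbf C[Y]=A$. This is a contradiction.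

**Step 3: holomorphic functions extend.** $Y^{an}$ is a normal Stein space. On a normal space, holomorphic functions extend uniquely over an analytic set of codimension $\ge2$ (second Riemann extension theorem). So $\mathcal O(Y^{an})\to\mathcal O(X)$ is bijective. $\square$

The attempt stops at one precise point: if $\mathbf C[X]$ is not finitely generated, $\operatorname{Spec}\mathbf C[X]$ is not a variety and there is no $Y^{an}$. Invariant rings that are not finitely generated exist, as in Nagata's counterexample to Hilbert's 14th problem. This suggests where a counterexample might be, but does not yet prove anything, for two reasons. First, $\mathcal O(X)$ is larger than $\mathbf C[X]$, and an envelope need not be algebraic. Second, lack of finite generation is in itself no obstruction on a Stein space: $\mathcal O(\mathbf C)$ is not a finitely generated algebra, since the functions $e^{cz}$, $c\in\mathbf C$, are linearly independent, so that its dimension is uncountable, while a finitely generated algebra has countable dimension.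

What *is* finite on a finite-dimensional Stein space is the cotangent space at a point. And Section 1 shows how to get hold of a point of the hypothetical envelope that is invisible on $X$: the constant term $p_0$ of a $\mathbf C^*$-action. So the plan for Theorem A is to find $X$ with a $\mathbf C^*$-action such that $p_0$ is a character of $\mathcal O(X)$, and to show that $\mathfrak m/\mathfrak m^2$ is infinite-dimensional for $\mathfrak m=\ker p_0$. If the grading is nonnegative with constants in degree zero, finiteness of $\mathfrak m/\mathfrak m^2$ will force finite generation of the graded algebra, and at that point algebra can contradict it.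

## 4. Characters of the algebra of a Stein space

The purpose of this section is to show that, on the Stein side, every character is a point with a finite-dimensional cotangent space. No continuity of the character is assumed.

**Lemma 2.** Let $S$ be a finite-dimensional reduced Stein space and $\chi:\mathcal O(S)\to\mathbf C$ an algebra homomorphism. Then $\chi$ is evaluation at a unique point $p$, and $I=\ker\chi$ is a finitely generated ideal. Hence $\dim I/I^2<\infty$.

*Proof.* **Step 1: a function cutting down the dimension.** Let $T\subset S$ be analytic with $\dim T>0$. Choose two distinct points in each positive-dimensional irreducible component of $T$. The family of components is locally finite and countable, so the chosen points form a closed discrete countable set, and by (C2) some $f\in\mathcal O(S)$ takes pairwise distinct values on it. Then $f$ is nonconstant on every positive-dimensional component, so $\{f=\chi(f)\}$ meets each of them in a proper analytic subset. Hence $\dim(T\cap\{f=\chi(f)\})<\dim T$.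

**Step 2: the point.** Start with $T=S$ and iterate. After finitely many steps we have $f_1,\dots,f_n$ such that the common zero set of the functions $f_i-\chi(f_i)$ is closed and discrete (possibly empty). By (C2) choose $f_{n+1}$ injective on it. Then $\{f_i=\chi(f_i),\ i\le n+1\}$ has at most one point. If it were empty, then by (C1) the functions $f_i-\chi(f_i)\in\ker\chi$ would generate the unit ideal, and $1\in\ker\chi$, which is absurd. So it is one point $p$. For $h\in\mathcal O(S)$ the functions $f_i-\chi(f_i)$ and $h-\chi(h)$ all lie in $\ker\chi$, so by the same argument they have a common zero, which must be $p$. So $h(p)=\chi(h)$. Uniqueness holds since $\mathcal O(S)$ separates points.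

**Step 3: finite generation of $I$.** By Theorem A the global sections of the ideal sheaf of $p$, that is, the elements of $I$, generate the maximal ideal of $\mathcal O_{S,p}$; finitely many suffice, since this ring is noetherian. Add the functions $f_i-\chi(f_i)$, whose only common zero is $p$. The resulting finite set $g_1,\dots,g_r$ generates the ideal sheaf of $p$ at every point of $S$, hence by Theorem B it generates $I$. If $\sum h_ig_i\in I$, then $h_i-h_i(p)\in I$, so $\sum h_ig_i\equiv\sum h_i(p)g_i\bmod I^2$. Thus $\dim I/I^2\le r$. $\square$

**Lemma 3.** Let $S$ be a reduced Stein space such that $\mathcal O(S)$ is an integral domain. Then $S$ is irreducible; in particular it is finite-dimensional.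

*Proof.* $S\neq\emptyset$, since $\mathcal O(S)\ne0$. If $S$ is not irreducible, let $S_1$ be an irreducible component and $S_2$ the union of the others, which is analytic by local finiteness. Neither contains the other. By (C3) there is $f_1$ vanishing on $S_1$ but not identically on $S_2$, and $f_2$ vanishing on $S_2$ but not identically on $S_1$. Then $f_1,f_2\neq0$ and $f_1f_2=0$, a contradiction. An irreducible space has a well-defined finite dimension. $\square$

## 5. Nine points on a cubic and the group $U$

We now construct $U$. What we want is a unipotent group whose invariants are governed by plane curves with prescribed multiplicities at nine points; the points are put on a cubic in as general a position as the group law permits.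

Let $E\subset\mathbf P^2$ be a smooth cubic with equation $e$. Take an inflection point $o$ as origin of the group law, so that $\mathcal O_E(1)\cong\mathcal O_E(3o)$. Choose $P_1,\dots,P_9\in E$ linearly independent over $\mathbf Z$. This is possible step by step: given $P_1,\dots,P_k$, choose $P_{k+1}$ outside the set of $Q$ with $rQ\in\langle P_1,\dots,P_k\rangle$ for some $r\ge1$. That set is countable, since multiplication by $r$ has finite kernel, while $E$ is uncountable. The $P_i$ are distinct.

**(E1)** *If $\mathcal O_E(d)\cong\mathcal O_E(\sum m_iP_i)$ with $d,m_i\in\mathbf Z$, then $d=0$ and all $m_i=0$.* Indeed $\sum m_iP_i-3d\cdot o$ is then a principal divisor, so its sum in the group $E$ is zero, i.e. $\sum m_iP_i=0$ in $E$. By independence all $m_i=0$; and $3d=\sum m_i=0$ by comparing degrees.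

**(E2)** *A line contains at most three of the $P_i$*, because it meets $E$ in at most three points.

Let $v_i\in\mathbf C^3\setminus0$ represent $P_i$ and put
$$U=\Big\{s\in\mathbf C^9:\ \sum_i s_iv_i=0\Big\}.$$
By (E2) any four, and in particular any eight, of the $v_i$ span $\mathbf C^3$; so $\dim U=6$. The linear forms on $\mathbf C^9$ vanishing on $U$ are the forms $\sum_i\ell(v_i)s_i$ with $\ell\in(\mathbf C^3)^*$. If $\ell\ne0$, then by (E2) at most three of the numbers $\ell(v_i)$ vanish, so such a form has at least six nonzero coefficients. A nontrivial combination of $s_i$ and $s_j$ has at most two. This gives: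

**(E3)** *For $i\neq j$ the coordinates $s_i,s_j$ are linearly independent on $U$.* In particular no $s_i$ vanishes identically on $U$.

Let $G=SL_2(\mathbf C)^9$ with elements $g=(g_i)$, $g_i=\begin{pmatrix}a_i&b_i\\c_i&d_i\end{pmatrix}$. We embed $U$ in $G$ by $u(s)=\left(\begin{pmatrix}1&s_i\\0&1\end{pmatrix}\right)_i$ and put
$$X=G/U,\qquad A=\mathbf C[G]^U\subset\mathcal O(X).$$
Then $\dim X=27-6=21$. Right translation by $u(s)$ fixes $a_i,c_i$ and sends $b_i\mapsto b_i+s_ia_i$, $d_i\mapsto d_i+s_ic_i$.

**Lemma 4.** $X$ is holomorphically separable.

*Proof.* We write down enough invariants. For $J\subset\{1,\dots,9\}$ let $(z_i,w_i)=(a_i,b_i)$ if $i\in J$ and $(z_i,w_i)=(c_i,d_i)$ otherwise, and put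
$$F_J(g)=\sum_i w_i\Big(\prod_{k\ne i}z_k\Big)v_i\in\mathbf C^3 .$$
For all $s\in\mathbf C^9$, replacing $w_i$ by $w_i+s_iz_i$ gives
$$F_J(g\,u(s))=F_J(g)+\Big(\prod_kz_k\Big)\sum_is_iv_i. \tag{1}$$
So the components of $F_J$, like the $a_i,c_i$, are $U$-invariant, hence functions on $X$. Suppose all these functions agree at $g$ and $g'$. The first columns of $g_i$ and $g_i'$ agree for each $i$, so $g'=g\,u(s)$ for some $s\in\mathbf C^9$. Since the first column of $g_i$ is not zero, we can choose $J$ with all $z_i(g)\ne0$. Then (1) gives $\sum s_iv_i=0$, i.e. $s\in U$ and $gU=g'U$. $\square$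

## 6. A positive grading on $\mathcal O(X)$

We now look for the analogue of scaling on $\mathbf C^2\setminus0$. Let $\gamma(t)=(\operatorname{diag}(t,t^{-1}))_i\in G$. A direct multiplication gives $\gamma(t)^{-1}u(s)\gamma(t)=u(t^{-2}s)$, so $\gamma(t)$ normalizes $U$, and
$$gU\cdot t:=g\gamma(t)U$$
is a well-defined holomorphic action of $\mathbf C^*$ on $X$ that commutes with $G$. For $m\in\mathbf Z$ let $\mathcal O(X)_m=\{f:f(x\cdot t)=t^mf(x)\text{ for all }x,t\}$. For $f\in\mathcal O(X)$ the Laurent expansion
$$f(x\cdot t)=\sum_{m\in\mathbf Z}(p_mf)(x)\,t^m \tag{2}$$
has coefficients $p_mf(x)=\frac1{2\pi i}\int_{|t|=1}f(x\cdot t)t^{-m-1}dt$, which are holomorphic in $x$. Replacing $x$ by $x\cdot\tau$ shows $p_mf\in\mathcal O(X)_m$.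

The functions $a_i,c_i$ have weight $1$, and the components of $F_J$ have weight $-1+8=7$. On $G$ itself there are functions of negative weight, such as $b_i$. We must show that $U$-invariance excludes negative weights and leaves only constants in weight zero. Two smaller quotients show what has to be used. In $SL_2(\mathbf C)^2$ with the subgroup $N\times1$, the function $b_2$ is invariant and has weight $-1$: we need elements $s\in U$ with *all* coordinates nonzero. And for the subgroup $\{(u,u):u\in N\}$ of $SL_2(\mathbf C)^2$, the function $\operatorname{tr}(g_1^{-1}g_2)$ is invariant, because $g_1^{-1}g_2$ is replaced by $u^{-1}g_1^{-1}g_2u$. For the same reason it has weight $0$ under $\gamma$; and it is not constant. Here the two coordinates $s_1=s_2$ are proportional: we need (E3).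

**Lemma 5.** $\mathcal O(X)_m=0$ for $m<0$, and $\mathcal O(X)_0=\mathbf C$.

*Proof.* **Step 1: reduction to $\mathbf C^2\setminus0$.** The purpose is to put $\gamma$ and a line of $U$ inside one copy of $SL_2$. Let $s\in U$ with all $s_i\ne0$. Choose $\sigma_i$ with $\sigma_i^2=s_i$, put $\tau_i=\operatorname{diag}(\sigma_i,\sigma_i^{-1})$ and
$$\psi_s:SL_2(\mathbf C)\to G,\qquad\psi_s(q)=(\tau_iq\tau_i^{-1})_i .$$
Then $\psi_s\begin{pmatrix}1&r\\0&1\end{pmatrix}=u(rs)\in U$ and $\psi_s(\operatorname{diag}(t,t^{-1}))=\gamma(t)$. Let $f\in\mathcal O(X)_m$ and $g\in G$. The function $F(q)=f(g\psi_s(q)U)$ is holomorphic on $SL_2(\mathbf C)$ and right $N$-invariant, so $F(q)=\Phi(\text{first column of }q)$ with $\Phi\in\mathcal O(\mathbf C^2\setminus0)$. Right multiplication of $q$ by $\operatorname{diag}(t,t^{-1})$ multiplies the first column by $t$ and, on the other side, moves the point by $\cdot\,t$; hence $\Phi(tz)=t^m\Phi(z)$. By Section 1, $\Phi$ extends to $\mathbf C^2$. If $m<0$, then $\Phi(z)=t^{-m}\Phi(tz)\to0$ as $t\to0$, so $\Phi=0$ and $f(gU)=F(1)=0$. As $g$ was arbitrary, $f=0$. If $m=0$, then $\Phi(z)=\Phi(tz)\to\Phi(0)$, so $\Phi$ is constant. This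 means that $f$, regarded as a function on $G$, is right invariant under $\psi_s(SL_2(\mathbf C))$ for all $s\in U$ with nonzero coordinates.

**Step 2: these copies of $SL_2$ generate $G$.** Let $\mathfrak l$ be the Lie algebra generated by all $d\psi_s(\mathfrak{sl}_2)$. With standard bases $e_i,h_i,f_i$ of the nine factors $\mathfrak{sl}_2$, it contains
$$e_s=\sum s_ie_i\qquad\text{and}\qquad f_s=\sum s_i^{-1}f_i .$$
For $i\ne j$ the polynomial $s_ir_j-s_jr_i$ in $(s,r)$ does not vanish identically on $U\times U$, by (E3). Nor do the $s_i$ and $r_i$. Since $U\times U$ is irreducible, there are $s,r\in U$ with all coordinates nonzero and with the ratios $\kappa_i=s_i/r_i$ pairwise distinct. Then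
$$D=[e_s,f_r]=\sum\kappa_ih_i\in\mathfrak l,\qquad(\operatorname{ad}D)^ke_s=\sum(2\kappa_i)^ks_ie_i\in\mathfrak l\quad(k=0,\dots,8).$$
The Vandermonde determinant of the distinct numbers $2\kappa_i$ is nonzero and $s_i\ne0$, so every $e_i\in\mathfrak l$. Likewise $(\operatorname{ad}D)^kf_r=\sum(-2\kappa_i)^kr_i^{-1}f_i$ gives every $f_i\in\mathfrak l$. Hence $\mathfrak l=\operatorname{Lie}G$.

**Step 3: conclusion for $m=0$.** The elements $h\in G$ with $f(gh)=f(g)$ for all $g$ form a closed subgroup. It contains all $\psi_s(SL_2(\mathbf C))$, so its Lie algebra contains $\mathfrak l=\operatorname{Lie}G$. Since $G$ is connected, the subgroup is $G$, and $f$ is constant. $\square$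

Thus $p_m=0$ for $m<0$, and multiplying the series (2) for $f$ and $h$ gives
$$p_m(fh)=\sum_{a+b=m,\ a,b\ge0}p_a(f)\,p_b(h), \tag{3}$$
a finite sum. In particular $p_0:\mathcal O(X)\to\mathbf C$ is an algebra homomorphism. We put $B_m=\mathcal O(X)_m$, so that $B_0=\mathbf C$, and
$$B=\bigoplus_{m\ge0}B_m,\qquad B_+=\bigoplus_{m\ge1}B_m.$$

## 7. Plane curves with multiplicities and an invariant ring that is not finitely generated

This section is pure algebra. We first treat $U$ acting on a polynomial ring, then pass to $A=\mathbf C[G]^U$. Let $s\in U$ act on $\mathbf C[x_1,\dots,x_9,y_1,\dots,y_9]$ by $x_i\mapsto x_i$, $y_i\mapsto y_i+s_ix_i$, and let $R$ be the ring of invariants.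

**Step 1: describing $R$ by plane curves.** Put $w_i=y_i/x_i$. Then $\mathbf C[x^{\pm1},y]=\mathbf C[x^{\pm1}][w]$, and $U$ acts by the translations $w\mapsto w+s$. Since $w\mapsto\sum w_iv_i$ identifies $\mathbf C^9/U$ with $\mathbf C^3$, the polynomials in $w$ invariant under $U$ are exactly the $\Phi(\sum w_iv_i)$ with $\Phi\in\mathbf C[X_1,X_2,X_3]$. For a form $\Phi$ of degree $d$ and $\alpha\in\mathbf Z^9$ write
$$\Phi_\alpha=x^\alpha\,\Phi\Big(\sum_iw_iv_i\Big),\qquad\text{so that}\quad\Phi_\alpha\Psi_\beta=(\Phi\Psi)_{\alpha+\beta}.$$
The invariants in $\mathbf C[x^{\pm1}][w]$ are spanned by the $\Phi_\alpha$, and $\Phi_\alpha$ is homogeneous of bidegree $(d,\alpha)$ when $x^\alpha w^\beta$ is given bidegree $(|\beta|,\alpha)$. The subring $\mathbf C[x,y]$ is spanned by the monomials $x^\alpha w^\beta$ with $\alpha_i\ge\beta_i\ge0$, because $x^ay^b=x^{a+b}w^b$; so it too is homogeneous for this bigrading. Intersecting,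
$$R=\bigoplus_{d,\alpha}\{\Phi_\alpha:\Phi\in H(d,\alpha)\},$$
where $H(d,\alpha)$ consists of the forms $\Phi$ of degree $d$ such that $\Phi(\sum_kw_kv_k)$ has degree $\le\alpha_i$ in $w_i$ for every $i$.

To compute this degree for $\Phi\neq0$, fix $i$. The vector $v=\sum_{k\ne i}w_kv_k$ takes all values in $\mathbf C^3$, since the $v_k$ with $k\ne i$ span. Let $\Phi(v_i+v)=\sum_j\Phi_j(v)$ be the Taylor expansion at $v_i$, with $\Phi_j$ homogeneous of degree $j$. By homogeneity $\Phi(wv_i+v)=\sum_jw^{d-j}\Phi_j(v)$. So the degree in $w_i$ is $d-j_0$ with $j_0$ the least $j$ with $\Phi_j\ne0$, and $j_0=\operatorname{mult}_{P_i}\Phi$ (near $v_i$ the cone $\{\Phi=0\}$ is the product of the curve with a line). Hence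
$$H(d,\alpha)=\{\Phi:\ \deg\Phi=d,\ \operatorname{mult}_{P_i}\Phi\ge m_i\ \text{for all }i\},\qquad m_i:=d-\alpha_i. \tag{4}$$

As a check, consider the same construction with two variables and $v_1=v_2=1\in\mathbf C^1$, so that $U=\{s_1+s_2=0\}$. The forms are multiples of $\Phi=X^d$, and $(w_1+w_2)^d$ has degree $d$ in each $w_i$. So the invariants are spanned by the elements $x^\alpha(w_1+w_2)^d$ with $\alpha_1,\alpha_2\ge d$, and the ring is $\mathbf C[x_1,x_2,\,x_1y_2+x_2y_1]$. In our nine-point situation, the cubic $e$ gives $(x_1\cdots x_9)^2\,e(\sum w_iv_i)$, with $d=3$ and all $m_i=1$, $\alpha_i=2$.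

**Step 2: a degree that sees only $E$.** Put
$$\delta(d,\alpha)=3d-\sum_im_i=\sum_i\alpha_i-6d.$$
This is additive in $(d,\alpha)$. For the cubic $e$ just mentioned, $\delta=9-9=0$. We claim that this is essentially the only way to have $\delta\le 0$.

**(a)** *If $\Phi\in H(d,\alpha)$, $e\nmid\Phi$, and $\Phi_\alpha$ is not constant, then $\delta(d,\alpha)\ge1$.* The restriction $\Phi|_E$ is a nonzero section of $\mathcal O_E(d)$, and it vanishes at $P_i$ to order at least $\operatorname{mult}_{P_i}\Phi$. So its divisor is $\ge\sum\max(m_i,0)P_i\ge\sum m_iP_i$. Comparing degrees, $3d\ge\sum m_i$, i.e. $\delta\ge0$. If $\delta=0$, the divisor equals $\sum m_iP_i$, so $\mathcal O_E(d)\cong\mathcal O_E(\sum m_iP_i)$. By (E1) $d=0$ and all $m_i=0$, so $\alpha=0$ and $\Phi_\alpha$ is constant.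

**Step 3: curves of large degree with small $\delta$.**

**(b)** *For every $k\ge0$ there is a form $\Phi^{[k]}$ of degree $3k+1$ with $\operatorname{mult}_{P_i}\Phi^{[k]}\ge k$ for all $i$ and $e\nmid\Phi^{[k]}$.* Let $W_k$ be the space of forms of degree $3k+1$ with multiplicity $\ge k$ at all $P_i$. Multiplicity $\ge k$ at a point is $\frac{k(k+1)}2$ linear conditions, so
$$\dim W_k\ge\frac{(3k+3)(3k+2)}2-9\,\frac{k(k+1)}2=3k+3 .$$
For $k\ge1$ consider the restriction $W_k\to H^0\big(E,\mathcal O_E(3k+1)(-k\sum P_i)\big)$. Its kernel consists of the multiples $e\Psi\in W_k$; here $\deg\Psi=3(k-1)+1$, and since $e$ has multiplicity one at each $P_i$, $\operatorname{mult}_{P_i}\Psi\ge k-1$. So the kernel is $e\,W_{k-1}$. The target has degree $3(3k+1)-9k=3$, hence dimension $3$ by Riemann–Roch on $E$. So $\dim W_k\le\dim W_{k-1}+3$, and as $\dim W_0=3$ we get $\dim W_k\le3k+3$. Therefore $\dim W_k=3k+3>3k=\dim eW_{k-1}$, and $W_k$ contains a form not divisible by $e$. For $k=0$ take any nonzero linear form.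

**Proposition 6.** $R$ is not finitely generated.

*Proof.* Suppose it is. Taking bihomogeneous components of generators and dropping constants (the part of bidegree $(0,0)$ is $\mathbf C$), we obtain finitely many nonconstant bihomogeneous generators $r_\nu=\Phi^{(\nu)}_{\alpha^\nu}$, $\deg\Phi^{(\nu)}=d_\nu$. Let $k\ge1$ and $\alpha=(2k+1,\dots,2k+1)$. By (4), $\Phi^{[k]}_\alpha\in R$, with $d=3k+1$ and $m_i=k$, so
$$\delta=3(3k+1)-9k=3 .$$
It is a linear combination of monomials in the $r_\nu$ of the same bidegree $(d,\alpha)$. Correspondingly, $\Phi^{[k]}$ is a linear combination of products of the forms $\Phi^{(\nu)}$. Since $e\nmid\Phi^{[k]}$, some such product is not divisible by $e$, so it involves only $\Phi^{(\nu)}$ with $e\nmid\Phi^{(\nu)}$. By (a) each of its factors has $\delta\ge1$, and the values of $\delta$ add up to $3$; so there are at most three factors. Hence $3k+1\le3\max_\nu d_\nu$ for all $k\ge1$, a contradiction. $\square$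

**Proposition 7.** $A=\mathbf C[G]^U$ is not finitely generated.

*Proof.* The point is to recover $R$ from $A$ by taking invariants of a reductive group. Let $V=(\mathbf C^2)^9$ with its natural $G$-action. On columns $(p_i,q_i)$, $u(s)$ acts by $p_i\mapsto p_i+s_iq_i$, $q_i\mapsto q_i$; with $x_i=q_i$, $y_i=p_i$ we see $\mathbf C[V]^U\cong R$. Regard $A\otimes\mathbf C[V]$ as the algebra of regular functions $F(g,v)$ on $G\times V$ that are right $U$-invariant in $g$, and let $h\in G$ act via $h(g,v)=(hg,hv)$. An invariant $F$ satisfies $F(g,v)=F(1,g^{-1}v)=\varphi(g^{-1}v)$ with $\varphi(v)=F(1,v)$. Right $U$-invariance says $\varphi(u^{-1}g^{-1}v)=\varphi(g^{-1}v)$ for all $u\in U$, i.e. $\varphi\in\mathbf C[V]^U$. Conversely every $\varphi\in\mathbf C[V]^U$ defines such an $F$. So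
$$(A\otimes\mathbf C[V])^G\cong\mathbf C[V]^U\cong R .$$
If $A$ were finitely generated, so would be $A\otimes\mathbf C[V]$, and, $G$ being reductive, its ring of invariants would be finitely generated by Hilbert's theorem. This contradicts Proposition 6. $\square$

## 8. Proof of Theorem A: an infinite-dimensional cotangent space

Separability is Lemma 4. Suppose $\Theta:\mathcal O(S)\to\mathcal O(X)$ is an algebra isomorphism with $S$ a reduced Stein space.

**Step 1: finiteness from $S$.** Since $X$ is a connected manifold, $\mathcal O(X)$ is an integral domain; so by Lemma 3 $S$ is irreducible and finite-dimensional. Apply Lemma 2 to the character $\chi=p_0\circ\Theta$. Carried over by $\Theta$, it says that $\mathfrak m=\ker p_0\subset\mathcal O(X)$ satisfies $\dim\mathfrak m/\mathfrak m^2<\infty$.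

**Step 2: passing to the graded algebra.** Clearly $B_+\subset\mathfrak m$. We claim that $B_+/B_+^2\to\mathfrak m/\mathfrak m^2$ is injective. Let $f\in B_+$ with $f=\sum_jf_jf_j'$ (finite sum), $f_j,f_j'\in\mathfrak m$. Since $p_0(f_j)=p_0(f_j')=0$, formula (3) gives
$$p_mf=\sum_j\ \sum_{a+b=m,\ a,b\ge1}p_a(f_j)\,p_b(f_j')\in B_+^2 ,$$
and $f$ is the finite sum of its components $p_mf$. So $f\in B_+^2$. Hence $\dim B_+/B_+^2<\infty$.

**Step 3: $B$ is finitely generated.** Choose homogeneous $b_1,\dots,b_l\in B_+$ spanning $B_+$ modulo $B_+^2$. We show $B_m\subset\mathbf C[b_1,\dots,b_l]$ by induction on $m$; for $m=0$ it is clear. An element of $B_m$, $m\ge1$, is a linear combination of the $b_i$ plus an element of $B_+^2$. Taking components of degree $m$, it is a combination of the $b_i$ of degree $m$ plus a sum of products of elements of $B_a$ and $B_{m-a}$ with $1\le a\le m-1$, to which the induction hypothesis applies. So $B$ is finitely generated. As the $b_i$ have positive degree, there are finitely many monomials of each degree, and all $B_m$ are finite-dimensional.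

**Step 4: $B=A$.** This step converts the analytic object $B$ into the algebraic object $A$. The group $\gamma$ acts rationally on $\mathbf C[G]$ by right translation and preserves $A$, because it normalizes $U$. So $A=\bigoplus_m(A\cap\mathcal O(X)_m)$, and by Lemma 5 $A\subset B$. Conversely, $B_m$ is stable under the left action $(g\cdot f)(x)=f(g^{-1}x)$ of $G$, because this commutes with the $\mathbf C^*$-action. The evaluations at points of $X$ span $B_m^*$, since a function killed by all of them is $0$. So choose $x_j$ whose evaluations form a basis, with dual basis $f_k$ of $B_m$. The matrix coefficients $(g\cdot f_k)(x_j)=f_k(g^{-1}x_j)$ are holomorphic in $g$. So $B_m$ is a finite-dimensional holomorphic representation of $SL_2(\mathbf C)^9$, hence a rational one. For $f\in B_m$ the function $f(gU)=(g^{-1}\cdot f)(eU)$ is then regular in $g$, so $f\in\mathbf C[G]^U=A$.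

Thus $A=B$ is finitely generated, contradicting Proposition 7. So no such $S$ exists. An envelope $\widehat X$ would be a reduced Stein space with $\mathcal O(\widehat X)\cong\mathcal O(X)$; hence $X$ has none. $\blacksquare$

## 9. $G$-finite functions for reductive $G$

We turn to Theorem B. Let $G$ be connected reductive and $K\subset G$ a maximal compact subgroup, so $\mathfrak g=\mathfrak k+i\mathfrak k$. We use that $G$ carries a canonical structure of reductive linear algebraic group, and that finite-dimensional holomorphic representations of $G$ are rational and completely reducible. The basic example is $K=SU(2)$ in $G=SL_2(\mathbf C)$. Let $X=G/H$ be holomorphically separable, $n=\dim X$. Let $G$ act on $\mathcal O(X)$ by $(g\cdot f)(x)=f(g^{-1}x)$, and let $A\subset\mathcal O(X)$ be the algebra of $G$-finite functions, i.e. those whose translates span a finite-dimensional space. For instance, on $SL_2/N=\mathbf C^2\setminus0$ they are the polynomials: polynomials are $G$-finite, and we shall see in Step 3 that $A=\mathbf C[G]^H$, which here is $\mathbf C[a,c]$.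

**Step 1: $K$-finite functions are $G$-finite.** Let $W\subset\mathcal O(X)$ be finite-dimensional and $K$-stable. For $\xi\in\mathfrak g$ let $(\xi f)(x)=\frac d{dt}\big|_0f(\exp(-t\xi)x)$. Then $W$ is $\mathfrak k$-stable. As $f(g^{-1}x)$ is holomorphic in $g$, $\xi f$ depends $\mathbf C$-linearly on $\xi$, so $W$ is stable under $\mathfrak g=\mathfrak k+i\mathfrak k$. For $w\in W$ put $w(t)=\exp(t\xi|_W)w\in W$. Then
$$\frac d{dt}\,[w(t)](\exp(t\xi)x)=[\xi w(t)](\exp(t\xi)x)-[\xi w(t)](\exp(t\xi)x)=0,$$
so $w(t)=\exp(t\xi)\cdot w$. Thus $W$ is stable under all $\exp(t\xi)$, hence under the connected group $G$. So $A$ is the space of $K$-finite vectors. The same computation with $W=\mathbf Cf$ and $\mathfrak k$ acting by $0$ shows that a $K$-invariant function is $G$-invariant, hence constant.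

**Step 2: density and projections.** Let $\mathcal E\subset\mathcal O(X)$ be a closed $K$-stable subspace. We claim that $\mathcal E\cap A$ is dense in $\mathcal E$. For continuous $\varphi$ on $K$ and $f\in\mathcal E$, put $\varphi*f=\int_K\varphi(k)\,k\cdot f\,dk\in\mathcal E$ (normalized Haar measure). Taking $\varphi\ge0$ with integral $1$ and support near the identity makes $\varphi*f$ close to $f$. By Peter–Weyl we may replace $\varphi$ by a uniformly close function $\varphi'$ whose left translates span a finite-dimensional space; then $\varphi'*f$ is still close to $f$, and it is $K$-finite since $k'\cdot(\varphi'*f)=\varphi'(k'^{-1}\,\cdot\,)*f$. In particular $A$ is dense in $\mathcal O(X)$.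

Let $A_\lambda\subset A$ be the isotypic components. The irreducible holomorphic representations of $G$ are, by restriction, those of $K$, so it does not matter whether we refer to $G$ or $K$. The map
$$P_\lambda f=\dim\lambda\int_K\overline{\chi_\lambda(k)}\;k\cdot f\,dk$$
is continuous, its values are $K$-finite of type $\lambda$, and it is the identity on $A_\lambda$. So it maps $\mathcal O(X)$ onto $A_\lambda$.

**Step 3: $A=\mathbf C[G]^H$.** A $G$-finite $f$ lies in a finite-dimensional $G$-stable space, on which $G$ acts holomorphically (by the evaluation argument of Section 8, Step 4), hence rationally. So $f(gH)=(g^{-1}\cdot f)(eH)$ is regular in $g$. Conversely $\mathbf C[G]$ consists of functions that are finite under left translation. Since the isotypic components of $\mathbf C[G]$ are finite-dimensional, so are the $A_\lambda$.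

**Step 4: $H$ is algebraic and $X$ is quasi-affine.** For a finite-dimensional $G$-submodule $V\subset A$ let
$$\varphi_V:X\to V^*,\qquad x\mapsto\mathrm{ev}_x,$$
which is equivariant. As $A$ is dense and $\mathcal O(X)$ separates points, $A$ separates points. Hence $gH=eH$ if and only if $g$ fixes $\varphi_V(eH)$ for all $V$: $H=\bigcap_VG_{\varphi_V(eH)}$. This is a directed intersection of algebraic subgroups, so by noetherianity $H=G_{\varphi_V(eH)}$ for $V$ large. Hence $H$ is algebraic. In characteristic $0$ the orbit map $G/H\to G\varphi_V(eH)$ is then an isomorphism, and orbits are locally closed; so $\varphi_V$ is an isomorphism of $X$ onto a locally closed orbit in $V^*$. Thus $X$ is quasi-affine, and $A=\mathbf C[G]^H=\mathbf C[X]$. It is integrally closed in $\mathbf C(X)$, since $X$ is smooth.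

**Step 5: if $A$ is finitely generated, an envelope exists.** By Proposition 1, $(\operatorname{Spec}A)^{an}$ is an envelope, and $X$ has complement of codimension $\ge2$ in it.

It remains to prove the converse: if *some* envelope $\widehat X$ exists, then $A$ is finitely generated and $\widehat X\cong(\operatorname{Spec}A)^{an}$.

## 10. The minimal closed orbit in an envelope

Let $\widehat X$ be an envelope. The difficulty is that $\widehat X$ is only a Stein space, with no algebraic structure and no group action given. We first produce the action and then a closed orbit $Z\subset\widehat X$ that lies in every closed invariant set. It plays the role of the origin in $\mathbf C^2\supset\mathbf C^2\setminus0$. Any bad set that is closed and invariant can then be shown to be empty by looking at one point of $Z$.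

By Lemma 3, $\widehat X$ is irreducible, and its dimension is $n$, since $X$ is open in it. The restriction $\mathcal O(\widehat X)\to\mathcal O(X)$ is a continuous bijection of Fréchet spaces, hence a homeomorphism. We identify the two algebras; then $G$ acts on $\mathcal O(\widehat X)$, and all of Section 9, Step 2, applies to it. $A$ is dense in $\mathcal O(\widehat X)$ and hence separates points of $\widehat X$.

**Step 1: $G$ acts on $\widehat X$ by biholomorphisms.** For $z\in\widehat X$ and $g\in G$, $f\mapsto(g^{-1}f)(z)$ is a character of $\mathcal O(\widehat X)$, so by Lemma 2 there is a unique point $gz$ with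
$$f(gz)=(g^{-1}f)(z)\qquad\text{for all }f\in\mathcal O(\widehat X).$$
This is an action, since $f((gh)z)=(h^{-1}g^{-1}f)(z)=(g^{-1}f)(hz)=f(g(hz))$, and it extends the action on $X$. To see that $g$ acts holomorphically we show: *if $h:\widehat X\to\widehat X$ is a map such that $f\circ h$ is holomorphic for all $f\in\mathcal O(\widehat X)$, then $h$ is holomorphic.*

First, $h$ is continuous. Let $z_j\to z$. If some subsequence of $(h(z_j))$ had no accumulation point, then after thinning it out it would be a sequence of distinct points forming a closed discrete set, and by (C2) some $f$ would be unbounded on it, contradicting continuity of $f\circ h$ at $z$. So every subsequence has an accumulation point $w$. It satisfies $f(w)=f(h(z))$ for all $f$, so $w=h(z)$. Hence $h(z_j)\to h(z)$. (Alternatively, use a proper injective holomorphic map $\widehat X\to\mathbf C^l$, which exists by Narasimhan, Amer. J. Math. 82 (1960).) Second, near a given point $h(z_0)$ finitely many global functions embed a neighborhood as an analytic subset of an open set in some $\mathbf C^m$. Composed with $h$ these functions are holomorphic near $z_0$, and since $\widehat X$ is reduced, $h$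 is holomorphic near $z_0$. This applies to $g$ and to $g^{-1}$.

The maps $\varphi_V$ extend to holomorphic maps $\varphi_V:\widehat X\to V^*$, $z\mapsto\mathrm{ev}_z$. They are equivariant, because $(g\,\mathrm{ev}_z)(f)=(g^{-1}f)(z)=f(gz)$.

**Step 2: a maximal invariant ideal.** $A^G=\mathbf C$, as $G$ is transitive on $X$. Let $\rho f=\int_Kk\cdot f\,dk$. By Section 9, Step 1, $\rho$ is a continuous linear map $\mathcal O(\widehat X)\to\mathbf C$ with $\rho(1)=1$. Let $J\subset A$ be a proper $G$-stable ideal and $f\in J$. The translates of $f$ span a finite-dimensional subspace of $J$, which contains $\rho f$; so $\rho f\in J\cap\mathbf C=0$. Let $M$ be the sum of all proper $G$-stable ideals of $A$. Then $\rho(M)=0$, so $M$ is proper, and by continuity $\rho=0$ on the closure $\overline M\subset\mathcal O(\widehat X)$, so $1\notin\overline M$. As $A$ is dense and multiplication is continuous, $\overline M$ is an ideal of $\mathcal O(\widehat X)$.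

**Step 3: $Z:=\{z\in\widehat X:f(z)=0\text{ for all }f\in M\}$ is not empty.** Suppose $Z=\emptyset$. Let $T\subset\widehat X$ be a nonempty analytic set and choose a point $p_j$ in each of its countably many irreducible components. Since $p_j\notin Z$, $\{f\in\overline M:f(p_j)=0\}$ is a proper closed subspace of the Fréchet space $\overline M$. By Baire these subspaces do not exhaust $\overline M$, so some $f\in\overline M$ vanishes at no $p_j$, and $\dim(T\cap\{f=0\})<\dim T$. Starting with $T=\widehat X$, after finitely many steps we get $f_i\in\overline M$ without common zero. By (C1) $1\in\overline M$, contradicting Step 2.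

$Z$ is analytic. It is $G$-stable, because $M$ is.

**Step 4: every nonempty $G$-stable analytic set $Y'\subset\widehat X$ contains $Z$.** Let $I(Y')$ be the ideal of functions in $\mathcal O(\widehat X)$ vanishing on $Y'$. It is closed, $G$-stable and proper. By Section 9, Step 2, $I(Y')\cap A$ is dense in it. This is a proper $G$-stable ideal of $A$, so it is contained in $M$. Hence $I(Y')\subset\overline M$ vanishes on $Z$. By (C3) $Y'$ is the zero set of $I(Y')$, so $Z\subset Y'$.

**Step 5: $Z$ is one orbit.** Fix $x\in Z$ and let $O_V=G\varphi_V(x)$, which is open in its algebraic closure $\overline{O_V}$. The set $Z\cap\varphi_V^{-1}(\overline{O_V})$ is analytic, $G$-stable and contains $x$, so by Step 4 it is all of $Z$. The set $Z\cap\varphi_V^{-1}(\overline{O_V}\setminus O_V)$ is $G$-stable and analytic and misses $x\in Z$, so by Step 4 it is empty. Hence $\varphi_V(Z)=O_V$.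

Let $L=G_x$. Since $A$ separates points, $L=\bigcap_VG_{\varphi_V(x)}$. By noetherianity there is $V_0$ with $L=G_{\varphi_V(x)}$ for all $V\supset V_0$, and $L$ is algebraic. Let $z\in Z$. For $V\supset V_0$ write $\varphi_V(z)=g_V\varphi_V(x)$; the coset $g_VL$ is unique. The restriction $V^*\to V_0^*$ carries this equation to $\varphi_{V_0}(z)=g_V\varphi_{V_0}(x)$, so $g_VL=g_{V_0}L$. Hence $\varphi_V(z)=\varphi_V(g_{V_0}x)$ for all $V\supset V_0$. So $A$ does not separate $z$ and $g_{V_0}x$, and $z=g_{V_0}x$. Thus $Z=Gx$, and $\varphi_V|_Z:Z\to O_V\cong G/L$ is bijective for $V\supset V_0$.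

**Step 6: for large $V$, $\varphi_V$ is a local embedding on all of $\widehat X$.** The map $\mathcal O(\widehat X)\to\mathcal O_{\widehat X,x}/\mathfrak m_x^2$ is surjective by Theorem B. Its kernel is the space of global sections of a coherent ideal sheaf, hence closed, and its target is finite-dimensional; so it is continuous. It therefore maps the dense subspace $A$ onto a dense subspace of the target, that is, onto the target. So for a suitable $V\supset V_0$, and for every larger $V$, the functions $f-f(x)$, $f\in V$, span $\mathfrak m_x/\mathfrak m_x^2$. This means that $\varphi_V$ is a local embedding at $x$. The set of points where $\varphi_V$ is not a local embedding is the support of the coherent sheaf $\Omega^1_{\widehat X/V^*}$: the fiber of this sheaf at $z$ is $\mathfrak m_z$ modulo $\mathfrak m_z^2$ and the pullback of $\mathfrak m_{\varphi_V(z)}$, and one applies Nakayama. So this set is analytic; it is $G$-stable by equivariance, and it misses $x\in Z$. By Step 4 it is empty.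

**Step 7: $Z\cong G/L$ with $L$ reductive.** Take $V$ as in Step 6. Cover $Z$ by countably many compact sets, each with an open neighborhood in $Z$ on which $\varphi_V$ is a closed embedding into an open subset of the manifold $O_V$. Their images are compact and cover $O_V$, so by Baire one of them has an interior point. There the embedded analytic set contains a nonempty open subset of $O_V$; over it the embedding is an isomorphism, as the spaces are reduced. So $\varphi_V|_Z$ is locally biholomorphic at some point of $Z$, and by equivariance and transitivity at all points. Being bijective, it is biholomorphic: $Z\cong O_V\cong G/L$. As $Z$ is closed in $\widehat X$, $G/L$ is Stein, so $L$ is reductive by Matsushima, Nagoya Math. J. 16 (1960). Hence $G/L$ is affine, and $\mathbf C[G/L]$ is finitely generated.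

**Step 8: the restriction $A\to\mathbf C[G/L]$, $f\mapsto f|_Z$, is surjective.** The map $\mathcal O(\widehat X)\to\mathcal O(Z)$ is surjective by (C3), continuous and $G$-equivariant, so it commutes with the projections $P_\lambda$. Section 9 applies to $G/L$, which is Stein and hence holomorphically separable; so $P_\lambda\mathcal O(Z)=\mathbf C[G/L]_\lambda$. Therefore $A_\lambda=P_\lambda\mathcal O(\widehat X)$ maps onto $\mathbf C[G/L]_\lambda$. Sum over $\lambda$.

## 11. The envelope is the spectrum of $\mathbf C[G]^H$

We now choose one large $V$ and show that $\varphi_V$ is an isomorphism from $\widehat X$ onto an affine variety.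

**Step 1: choice of $V$.** Take $V$ so large that $\varphi_V$ is a local embedding on $\widehat X$ (Section 10, Step 6), $\varphi_V|_X$ is an isomorphism onto an orbit (Section 9, Step 4), and $V$ contains lifts of generators of $\mathbf C[G/L]$ (Section 10, Step 8). Let $A_V\subset A$ be the subalgebra generated by $V$. It is the coordinate ring of the closure of the orbit $\varphi_V(X)$, so its fraction field is $\mathbf C(X)$. Its integral closure in $\mathbf C(X)$ is finitely generated and $G$-stable, and it is contained in $A$, because $A$ is integrally closed. As all elements of $A$ are $G$-finite, we can enlarge $V$ to a finite-dimensional $G$-submodule that generates this integral closure. The three properties persist: the first and third clearly, and the second because the stabilizer of $\varphi_V(eH)$ can only shrink and always contains $H$. So we may assume that $A_V$ is normal.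

Let $Y\subset V^*$ be the closure of $\varphi_V(X)$: a closed normal affine variety with $\mathbf C[Y]=A_V$. A polynomial on $V^*$ vanishing on $\varphi_V(X)$ pulls back to a function on $\widehat X$ that is zero on $X$, hence zero. So $\varphi_V$ gives a map $\varphi:\widehat X\to Y$. The orbit $\varphi(X)$ is open in its closure $Y$; put $T=Y\setminus\varphi(X)$.

**Step 2: $\varphi$ is locally biholomorphic.** It is a local embedding of the pure $n$-dimensional space $\widehat X$ into $Y^{an}$, which is normal, hence locally irreducible, of dimension $n$. Near a point $z$ the image is an $n$-dimensional analytic germ in an irreducible $n$-dimensional germ, so it is the whole germ. An embedding onto all of a reduced space is an isomorphism.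

**Step 3: $\varphi$ is injective.** $\varphi^{-1}(T)$ is an analytic subset of the irreducible space $\widehat X$, and it is proper since it misses $X$. So $\widehat X^\circ=\widehat X\setminus\varphi^{-1}(T)$ is irreducible and dense. The map
$$r=(\varphi|_X)^{-1}\circ\varphi:\ \widehat X^\circ\to X\subset\widehat X^\circ$$
is holomorphic and is the identity on the open set $X$. For each $f\in\mathcal O(\widehat X)$ the functions $f\circ r$ and $f$ agree on $X$, hence on $\widehat X^\circ$ by the identity theorem. As $\mathcal O(\widehat X)$ separates points, $r=\mathrm{id}$. So $X=\widehat X^\circ$, and $X$ is dense in $\widehat X$. Suppose $\varphi(z)=\varphi(w)$ with $z\ne w$. By Step 2 there are disjoint neighborhoods of $z$ and $w$ mapped homeomorphically onto the same open set $Q$. The images of their intersections with $X$ are open and dense in $Q$, hence meet. This contradicts injectivity of $\varphi|_X$.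

**Step 4: $\varphi$ is surjective.** The map $G/L\cong Z\to Y$ has components $f|_Z\in\mathbf C[G/L]$ for $f\in V$, so it is algebraic, and $\mathbf C[Y]=A_V\to\mathbf C[G/L]$ is surjective by the choice of $V$. So it is a closed immersion, and $\varphi(Z)$ is a closed orbit in $Y$. Since $G$ is reductive, disjoint closed $G$-stable subvarieties of $Y$ are separated by invariants. But $\mathbf C[Y]^G\subset A^G=\mathbf C$, so two disjoint nonempty ones do not exist. Hence the closure of every orbit in $Y$ meets $\varphi(Z)$, and therefore contains it. Orbits are dense in their Zariski closures also in the classical topology. The set $\varphi(\widehat X)\supset\varphi(Z)$ is open by Step 2 and $G$-stable, so it meets every orbit, hence contains every orbit. Thus $\varphi(\widehat X)=Y$.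

**Step 5: $A=\mathbf C[Y]$.** By Steps 2–4, $\varphi:\widehat X\to Y^{an}$ is biholomorphic. Let $f\in A$. It is a rational function on the normal variety $Y$, because $\mathbf C(X)=\mathbf C(Y)$. On the dense open set $\varphi(X)$ it coincides with the function $f\circ\varphi^{-1}$, which is holomorphic on all of $Y^{an}$. If $f$ had a polar divisor, it would be unbounded near a general point of that divisor, which is impossible. So $f\in\mathbf C[Y]$ by normality. Hence $A=\mathbf C[Y]$ is finitely generated and $\widehat X\cong(\operatorname{Spec}A)^{an}$, where $A=\mathbf C[G]^H$. Proposition 1 gives the statement on the codimension of the complement. This proves Theorem B. $\blacksquare$
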